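
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Small box-products with Hilbert finite subproducts are LF-spaces}


\begin{abstract}
Let $(X_n)_{n\in\omega}$ be pointed topological spaces. We prove that if every finite product $X_0\times\dots\times X_n$ is homeomorphic to a Hilbert space, then the small box-product $\Box_{n\in\omega}X_n$ is homeomorphic to an LF-space, and that if every finite product is homeomorphic to an open subset of a Hilbert space, then $\Box_{n\in\omega}X_n$ is homeomorphic to an open subset of an LF-space. The main tool is a controlled exchange of an interval factor for a larger factor: in the presence of an infinite-dimensional Hilbert space factor, an interval can be inflated to a ball by a homeomorphism that hardly moves the Hilbert space coordinate near the end of the interval.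
\end{abstract}

\section{The question and the answer}

\subsection{Small box-products and LF-spaces}

A \emph{pointed space} is a topological space $X$ with a distinguished point $*_X$. For a sequence $(X_n)_{n\in\omega}$ of pointed spaces, with base points $*_n\in X_n$, the \emph{small box-product} is
\[
\Box_{n\in\omega}X_n=\Bigl\{(x_n)\in\prod_{n\in\omega}X_n:\ x_n=*_n\text{ for all but finitely many }n\Bigr\},
\]
with the topology induced by the box topology, whose base consists of all products $\prod_nU_n$ of open sets $U_n\subset X_n$. Put
\[
P_n=X_0\times\dots\times X_n .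
\]
We identify $P_n$ with the set of all $x\in\Box X_i$ such that $x_k=*_k$ for $k>n$; the subspace topology is the product topology. Thus $\Box X_n$ is the union of $P_0\subset P_1\subset\cdots$, and the box topology makes neighborhoods in the infinitely many directions $X_k$ independent of each other.

An \emph{LF-space} is the direct limit $\text{lc-}\lim E_n$, in the category of locally convex spaces, of a (non-strictly) increasing sequence $E_0\subset E_1\subset\cdots$ of Fr\'echet spaces (locally convex complete linear metric spaces), each a topological subspace of the next. Its topology is the finest locally convex topology that makes all inclusions continuous. Taking $E_n$ constant, we see that every Hilbert space is an LF-space. Hilbert spaces here are real, of arbitrary finite or infinite dimension, and have base point $0$.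

The two notions meet in linear algebra: for Hilbert spaces $L_n$ the space $\Box L_n$ is exactly the locally convex direct sum $\bigoplus L_n=\text{lc-}\lim(L_0\oplus\dots\oplus L_n)$ (Lemma~\ref{lem:sum} below). In particular $\Box\mathbb R=\mathbb R^\infty=\text{lc-}\lim\mathbb R^n$. It is natural to ask what remains true when the factors are only topological spaces. The following conjecture was posed in \cite{LF}: \emph{the space $\Box X_n$ is homeomorphic to (an open subset of) an LF-space if every $P_n$ is homeomorphic to (an open subset of) a Hilbert space.} The hypothesis concerns the finite products and not the factors. For instance, $\ell_2\times[0,1]^n$ is homeomorphic to $\ell_2$, so the sequence $\ell_2,[0,1],[0,1],\dots$ satisfies it although $[0,1]$ is not homeomorphic to a Hilbert space.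

The conjecture is true, in the following form.

\begin{theorem}\label{thm:main}
Let $(X_n)_{n\in\omega}$ be a sequence of pointed spaces.
\begin{itemize}
\item[(a)] If every $P_n$ is homeomorphic to a Hilbert space $L_n$, then $\Box X_n$ is homeomorphic to an LF-space. Precisely:
 \begin{itemize}
 \item if only finitely many $X_n$ are non-singletons, then $\Box X_n\cong L_n$ for all large $n$;
 \item if infinitely many $X_n$ are non-singletons and all $L_n$ are finite-dimensional, then $\Box X_n\cong\mathbb R^\infty$;
 \item if infinitely many $X_n$ are non-singletons and some $L_n$ is infinite-dimensional, then $\Box X_n\cong\Box_kL_{n_k}=\bigoplus_kL_{n_k}$ for some $n_0<n_1<\cdots$.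
 \end{itemize}
\item[(b)] If every $P_n$ is homeomorphic to an open subset of a Hilbert space $L_n$, then $\Box X_n$ is homeomorphic to an open subset of an LF-space.
\end{itemize}
\end{theorem}

\subsection{Where the difficulty lies}

One would like to replace each $X_n$ by a Hilbert space $X'_n$ and to match $P_n$ with $X'_0\times\dots\times X'_n$ for all $n$ at once. Two things are in the way.

First, the given homeomorphisms $P_n\cong L_n$ for different $n$ have nothing to do with one another, and compatible ones may not exist for the obvious filtration. Suppose, for example, that $X_n=\mathbb R$ with base point $0$, that $P_{n-1}\cong\ell_2$, and that the new factor is to be $X'_n=\ell_2$. A homeomorphism $P_n\to P_{n-1}\times\ell_2$ that maps $P_{n-1}$ onto $P_{n-1}\times\{0\}$ cannot exist, since $P_n\setminus P_{n-1}=P_{n-1}\times(\mathbb R\setminus\{0\})$ is disconnected, whereas $P_{n-1}\times(\ell_2\setminus\{0\})$ is connected.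

Second, when the $P_n$ are not locally compact, $\Box X_n$ need not carry the direct limit topology of the sequence $P_0\subset P_1\subset\cdots$ (Remark~\ref{rem:notlimit}). So continuity of a map on every $P_n$ does not imply its continuity on $\Box X_n$. One needs estimates near the base points, uniform over the non-compact space $P_{n-1}$.

There are three cases. If all but finitely many base points are isolated, $\Box X_n$ is a topological sum of open pieces of one Hilbert space (Section~\ref{sec:isolated}). If all $L_n$ are finite-dimensional, the second difficulty disappears and a back-and-forth argument with compacta works (Section~\ref{sec:findim}). The infinite-dimensional case is the main one. Its idea is shown in Section~\ref{sec:model} on sequences such as $\ell_2,[0,1],[0,1],\dots$, where all maps are almost explicit. Section~\ref{sec:general} treats the general case: intervals become arcs in the factors $X_n$, and this also removes the first difficulty. Section~\ref{sec:compl} contains complements.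

\section{Conventions and facts used}\label{sec:prelim}

Throughout, $I=[0,1]$ and $\mathbb N=\{1,2,\dots\}$. An embedding is a homeomorphism onto its image. If $d_n$ are compatible metrics on $X_n$, then the sets $\{x\in\Box X_n:d_n(x_n,p_n)<r_n\ \forall n\}$ with $r_n>0$ form a neighborhood base at $p\in\Box X_n$.

\begin{lemma}\label{lem:sum}
For Hilbert spaces $L_n$, the space $\Box L_n$ is the LF-space $\bigoplus L_n=\text{lc-}\lim(L_0\oplus\dots\oplus L_n)$.
\end{lemma}

\begin{proof}
The box topology on $\Box L_n$ is translation invariant, and the sets $V_r=\{x:\|x_n\|<r_n\ \forall n\}$, $r\in(0,\infty)^\omega$, form a base at $0$. They are absolutely convex, absorbing (supports are finite), and $\frac12V_r=V_{r/2}$. So the box topology is a locally convex vector topology. It induces the product topology on $L_0\oplus\dots\oplus L_n$, hence it is coarser than the limit topology. Conversely, let $V$ be an absolutely convex neighborhood of $0$ in the limit topology, and choose $r_n>0$ with $\{x\in L_n:\|x\|<r_n\}\subset V$. If $\|x_n\|<2^{-n-1}r_n$ for all $n$, then $x=\sum2^{-n-1}(2^{n+1}x_n)$ is a finite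 absolutely convex combination of elements of $V$, so $x\in V$.
\end{proof}

Consequently, if $U_n\subset L_n$ is open and $0\in U_n$, then $\Box U_n=\Box L_n\cap\prod U_n$ is open in the LF-space $\bigoplus L_n$.

\medskip
\noindent\textbf{Regrouping.} Let the index set be divided into consecutive finite blocks, and replace the $X_n$ by the block products, with the obvious base points. This does not change $\Box X_n$, and the new spaces $P_k$ are among the old $P_n$.

\begin{lemma}\label{lem:factors}
Suppose that $P_n$ is homeomorphic to an open subset of a Hilbert space. Then $X_n$ is homeomorphic to a closed retract of $P_n$; it is metrizable and locally path-connected. If $*_n$ is not isolated in $X_n$, there is an embedding $a_n:I\to X_n$ with $a_n(0)=*_n$.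
\end{lemma}

\begin{proof}
Fixing the coordinates other than the $n$-th at their base points gives a copy of $X_n$ in the metrizable space $P_n$ which is a retract; retracts of Hausdorff spaces are closed. The projection $P_n\to X_n$ is a continuous open surjection, so $X_n$ is locally path-connected because $P_n$ is. If $*_n$ is not isolated, a path-connected neighborhood of $*_n$ contains a second point, and two points joined by a path in a Hausdorff space are joined by an arc.
\end{proof}

\noindent\textbf{Hilbert space topology.} Let $F$ be an infinite-dimensional Hilbert space with closed unit ball $B_F$ and unit sphere $S_F$. We use: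
\begin{itemize}
\item[(F1)] $F\cong F^{\mathbb N}$ (Bessaga--Pe\l czy\'nski; also a case of Toru\'nczyk \cite{To81}: an infinite-dimensional Fr\'echet space is homeomorphic to the Hilbert space of the same density).
\item[(F2)] $F\times[0,1]\cong F\cong F\times(0,1]$ (Klee; a case of Toru\'nczyk \cite{To74}).
\item[(F3)] $S_F\cong F\cong B_F$ (Klee \cite{Kl}; for $S_F$ also Bessaga \cite{Be}).
\end{itemize}
(F3) can also be deduced as follows. By stereographic projection, $S_F$ minus a point is homeomorphic to $F$. An inversion centered at a boundary point takes $B_F$ minus this point to a closed half-space, which is homeomorphic to $F\times(0,1]\cong F$. So $S_F$ and $B_F$ are $F$-manifolds. They are contractible (for $S_F$ by Dugundji's theorem), hence homeomorphic to $F$ by Henderson--Schori \cite{HS}.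

Since $F$ is homogeneous by translations, homeomorphisms between spaces homeomorphic to $F$ can be chosen to take a prescribed point to a prescribed point.

\medskip
\noindent\textbf{Retracts and dimension.} A metrizable space $X$ is an ANR (AR) if every continuous map to $X$ from a closed subset $B$ of a metrizable space $A$ extends continuously to a neighborhood of $B$ (to all of $A$). Hilbert spaces are AR's (Dugundji). Open subsets of ANR's are ANR's, retracts and finite products of ANR's (AR's) are ANR's (AR's), and ANR's are locally path-connected. Dimension is covering dimension. For separable metrizable spaces we use the monotonicity of dimension, the countable sum theorem for closed sets, the inequality $\dim(X\times Y)\le\dim X+\dim Y$ for nonempty $X,Y$, and the fact that a compactum of dimension $\le d$ embeds in $\mathbb R^{2d+1}$.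

\section{Almost all base points isolated}\label{sec:isolated}

The sequence $\mathbb R,\{0,1\},\{0,1\},\dots$ shows what happens here: $P_n$ is a sum of $2^n$ lines, hence homeomorphic to an open subset of $\mathbb R$, and $\Box X_n$ is a sum of countably many lines.

\begin{proposition}\label{prop:isolated}
Theorem~\ref{thm:main} holds if all but finitely many base points $*_n$ are isolated in $X_n$. In {\upshape(a)} this is the case if and only if only finitely many $X_n$ are non-singletons.
\end{proposition}

\begin{proof}
Let $*_n$ be isolated for $n>N$, and let $Y=\Box X_n$. For $k>N$ the set $\{*_k\}$ is open in $X_k$, and it is closed because $X_k$ is metrizable. So for $n\ge N$ the set $P_n$ is open and closed in $Y$. As $Y=\bigcup P_n$, the space $Y$ is the topological sum of $P_N$ and the (possibly empty) sets $P_n\setminus P_{n-1}$, $n>N$.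

\emph{Proof of} (b). Each $P_n\setminus P_{n-1}$ is open in $P_n$, hence homeomorphic to an open subset of $L_n$. For $n>N$ the nonempty set $P_{n-1}$ is open in $P_n$, so some nonempty open subset of $L_n$ is homeomorphic to an open subset of $L_{n-1}$. We claim that $L_n$ and $L_{n-1}$ have the same dimension. A nonempty open subset of a Hilbert space is locally compact if and only if the space is finite-dimensional, so both spaces are finite-dimensional or both are infinite-dimensional. In the first case the claim is invariance of domain. In the second, the density of a nonempty open set equals the dimension of the space. So all $L_n$, $n\ge N$, are isometric to one Hilbert space $L$. If $L=0$, then $Y$ is a point. Otherwise $L$ contains countably many disjoint open balls, each homeomorphic to $L$, so the sum $Y$ is homeomorphic to an open subset of $L$.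

\emph{Proof of} (a). Here $X_n$ is connected, being a continuous image of $P_n$. So $*_n$ is isolated only if $X_n$ is a singleton, which proves the last assertion; and $Y=P_n\cong L_n$ for $n\ge N$.
\end{proof}

\emph{In the rest of the proof of Theorem~\ref{thm:main} we assume that infinitely many $*_n$ are non-isolated.} In (a) this means that infinitely many $X_n$ are non-singletons.

\section{Finite-dimensional factors}\label{sec:findim}

If all $L_n$ are finite-dimensional, then $P_n$ is homeomorphic to (an open subset of) some $\mathbb R^{d_n}$, and $X_n$ is homeomorphic to a closed retract of $P_n$. So the $X_n$ are finite-dimensional locally compact separable metrizable ANR's, and AR's in case (a). This is all we need.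

\begin{theorem}\label{thm:findim}
Let all $X_n$ be finite-dimensional locally compact separable metrizable ANR's, and let infinitely many $*_n$ be non-isolated. Then $\Box X_n$ is homeomorphic to an open subset of $\mathbb R^\infty$. If all $X_n$ are AR's, then $\Box X_n\cong\mathbb R^\infty$.
\end{theorem}

In particular $\Box[0,1]\cong\mathbb R^\infty$, so the hypothesis of Theorem~\ref{thm:main}(a) is sufficient but not necessary.

The proof compares $Y=\Box X_n$ with $\mathbb R^\infty=\Box\mathbb R$ by a back-and-forth argument. Both spaces are direct limits of finite-dimensional compacta (Step 1), and in both, embeddings of compacta can be extended, because the infinitely many spare coordinates can be used to make maps injective (Step 2). Step 3 puts the extensions together. Note that the finite products $P_n$ inherit the properties assumed for the $X_n$.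

\begin{proof}
\textbf{Step 1: $Y$ is a direct limit of compacta.} We first show:
\begin{equation}\label{eq:limit}
\text{a set }V\subset Y\text{ is open if and only if }V\cap P_m\text{ is open in }P_m\text{ for all }m .
\end{equation}
Let $V\cap P_m$ be open in $P_m$ for all $m$, and let $p\in V\cap P_n$. Take a compact neighborhood $C$ of $p$ in $P_n$ with $C\subset V$. Since $C\times\{*_{n+1}\}$ is compact and lies in the open subset $V\cap P_{n+1}$ of $P_n\times X_{n+1}$, there is a compact neighborhood $D_{n+1}$ of $*_{n+1}$ with $C\times D_{n+1}\subset V$. Repeating this with $C\times D_{n+1}$ in place of $C$, and so on, we obtain compact neighborhoods $D_k$ of $*_k$, $k>n$, with $C\times D_{n+1}\times\dots\times D_m\subset V$ for all $m$. So $Y\cap(C\times\prod_{k>n}D_k)\subset V$, and $V$ is a neighborhood of $p$. The converse implication is trivial.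

Write $P_i=\bigcup_jK_{i,j}$ with compact $K_{i,j}\subset\operatorname{int}K_{i,j+1}$, and put $C_n=\bigcup_{i\le n}K_{i,n}\subset P_n$. If $V\cap C_n$ is open in $C_n$ for all $n$, then, since $K_{i,j}\subset C_j$ for $j\ge i$, the set $V\cap\operatorname{int}K_{i,j}$ is open in $P_i$ for all $j\ge i$; so $V\cap P_i$ is open in $P_i$. By \eqref{eq:limit}, $Y$ is the direct limit of the increasing sequence of finite-dimensional metrizable compacta $C_n$.

Moreover, every compact $K\subset Y$ lies in some $C_n$. Otherwise choose $y_n\in K\setminus C_n$ for each $n$. The set $\{y_n\}$ is infinite, since a finite set lies in some $C_m$. As $y_n\in C_m$ only for $n<m$, each subset of $\{y_n\}$ has finite intersection with each $C_m$, hence is closed in $Y$. So $K$ contains an infinite closed discrete set, which is impossible.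

\medskip
\textbf{Step 2: extension of embeddings.} \emph{Let $B$ be closed in a finite-dimensional metrizable compactum $A$, and let $f:B\to Y$ be an embedding. Then $f$ extends to an embedding of a closed neighborhood $C$ of $B$ in $A$. If all $X_n$ are AR's, one may take $C=A$.}

A simple example shows the idea. Let $Y=\Box I$ with base points $0$, let $A$ be the circle $x^2+y^2=1$, $B=\{(\pm1,0)\}$ and $f(\pm1,0)=(\frac{1\pm1}2,0,0,\dots)$. The extension $\frac{1+x}2$ of $f$ in the first coordinate identifies the upper and the lower half of the circle. Two spare coordinates separate them: $(x,y)\mapsto(\frac{1+x}2,\max(y,0),\max(-y,0),0,\dots)$ is an embedding that extends $f$. We use two coordinates for the one real function $y$, because the base point is an end of $I$.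

In general, $f(B)\subset P_n$ for some $n$ by Step 1. As $P_n$ is an ANR (AR), $f$ extends to a continuous $\bar f:C\to P_n$ with $C$ as required; if $B=\emptyset$, take $C=A$ and $\bar f$ constant. Let $C/B$ be the quotient with $B$ shrunk to a point, or $C\sqcup\{\mathrm{pt}\}$ if $B=\emptyset$. It is a metrizable compactum, and it is the union of this point and countably many compact subsets of $C\setminus B$; so its dimension is at most $d=\max\{0,\dim A\}$. Hence it embeds in $\mathbb R^{2d+1}$, and by translating and scaling we get an embedding $e'$ into $[-1,1]^{2d+1}$ that takes the point $B$ (resp.\ $\mathrm{pt}$) to $0$. Then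
\[
e=\bigl(\max(e'_i,0),\ \max(-e'_i,0)\bigr)_{i\le 2d+1}
\]
is an embedding into $I^r$, $r=2(2d+1)$, which takes this point to $0$. We denote its coordinates by $e_1,\dots,e_r$ and regard them as functions on $C$. Choose $n<k_1<\dots<k_r$ with $*_{k_i}$ non-isolated. Since ANR's are locally path-connected, there are embeddings $a_{k_i}:I\to X_{k_i}$ with $a_{k_i}(0)=*_{k_i}$, as in the proof of Lemma~\ref{lem:factors}. For $c\in C$ let $g(c)$ have the coordinates of $\bar f(c)$ in $P_n$, the coordinate $a_{k_i}(e_i(c))$ at $k_i$ for $i\le r$, and base points elsewhere. Then $g$ is continuous into $P_{k_r}$, and it extends $f$ because $e=0$ on $B$. If $g(c)=g(c')$, then $e(c)=e(c')$, so $c=c'$ or $c,c'\in B$; in the latter case $f(c)=f(c')$, so again $c=c'$. As $C$ is compact, $g$ is an embedding.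

\medskip
Steps 1 and 2 apply to $\mathbb R^\infty=\Box\mathbb R$ as well (AR case), with $\mathbb R^m$, $m\ge1$, as its finite products.

\medskip
\textbf{Step 3: back and forth.} We construct compacta $\emptyset=K_0\subset K_1\subset\cdots$ in $Y$, integers $1=m_0<m_1<\cdots$, and embeddings $\varphi_n:K_n\to\mathbb R^{m_n}\subset\mathbb R^\infty$ such that
\begin{itemize}
\item $\varphi_{n+1}|K_n=\varphi_n$ and $C_n\subset K_{n+1}$;
\item $\varphi_{n+1}(K_{n+1})$ contains a neighborhood of $\varphi_n(K_n)$ in $\mathbb R^{m_n}$;
\item in the AR case, $\varphi_{n+1}(K_{n+1})\supset[-n,n]^{m_n}$.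
\end{itemize}
Given $\varphi_n$, let $D=[-r,r]^{m_n}$ with $r\ge\max\{1,n\}$ contain $\varphi_n(K_n)$ in its interior. By Step 2 for $Y$, the embedding $\varphi_n^{-1}:\varphi_n(K_n)\to Y$ extends to an embedding $\psi:N\to Y$ of a closed neighborhood $N$ of $\varphi_n(K_n)$ in $D$, with $N=D$ in the AR case. Put $K_{n+1}=\psi(N)\cup C_n\supset K_n$. It is compact, so it lies in some $C_l$ and is a finite-dimensional metrizable compactum. By Step 2 for $\mathbb R^\infty$, the embedding $\psi^{-1}:\psi(N)\to\mathbb R^\infty$ extends to an embedding $\varphi_{n+1}:K_{n+1}\to\mathbb R^\infty$, whose compact image lies in some $\mathbb R^{m_{n+1}}$, $m_{n+1}>m_n$. Then $\varphi_{n+1}|K_n=\varphi_n$ and $\varphi_{n+1}(K_{n+1})\supset N$.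

Let $O=\bigcup\varphi_n(K_n)$ and let $\varphi=\bigcup\varphi_n:Y\to O$, a bijection. Let $p\in O\cap\mathbb R^j$. Choose $n$ with $p\in\varphi_n(K_n)$ and $m_n\ge j$. Then $\varphi_{n+1}(K_{n+1})$ contains a neighborhood of $p$ in $\mathbb R^{m_n}$, hence one in $\mathbb R^j$, and on it $\varphi^{-1}=\varphi_{n+1}^{-1}$ is continuous. So for every $j$ the set $O\cap\mathbb R^j$ is open in $\mathbb R^j$ and $\varphi^{-1}$ is continuous on it. By \eqref{eq:limit} for $\mathbb R^\infty$, $O$ is open in $\mathbb R^\infty$. If $V\subset Y$ is open, then $\varphi(V)\cap\mathbb R^j$ is open in $O\cap\mathbb R^j$, hence in $\mathbb R^j$, for all $j$; so $\varphi(V)$ is open by \eqref{eq:limit}, and $\varphi^{-1}$ is continuous. Finally, $\varphi$ is continuous, because each $\varphi|C_n=\varphi_{n+1}|C_n$ is continuous and $Y$ is the direct limit of the $C_n$. So $Y\cong O$, an open subset of $\mathbb R^\infty$. In the AR case $O\supset\bigcup_n[-n,n]^{m_n}=\mathbb R^\infty$.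
\end{proof}

This proves Theorem~\ref{thm:main} when all $L_n$ are finite-dimensional.

\section{The smallest infinite-dimensional case}\label{sec:model}

Let $F$ be an infinite-dimensional Hilbert space, and consider the sequence $F,I,I,\dots$ with base point $0\in I$. Here $P_n=F\times I^n\cong F$ by (F2). We show by hand that $F\times\Box_{n\ge1}I$ is homeomorphic to a direct sum of Hilbert spaces. The plan is to exchange each factor $I$ for $F\times I$, which is homeomorphic to $F$. The exchange is made with the help of the first factor $F$, in three moves: inflate $I$ to the ball $B_F$, split $B_F\cong F\times B_F$, deflate $B_F$ to $I$. The inflation and the deflation move the point of the first factor, and the whole proof consists in keeping this motion small.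

\subsection{Insertion maps}

Write points of $F^{\mathbb N}$ as $w=(w_1,w_2,\dots)$. A vector $v\in F$ can be inserted in $w$ at any position; position $n+1$ can be joined to position $n+2$ by a rotation. For $n\in\mathbb N$, $\lambda\in[n,n+1]$, $\theta=\frac\pi2(\lambda-n)$ and $w\in F^{\mathbb N}$, $v\in F$ put
\begin{multline*}
J_\lambda(w,v)=\bigl(w_1,\dots,w_n,\ (-1)^n\cos\theta\, v+\sin\theta\, w_{n+1},\\
-(-1)^n\sin\theta\, v+\cos\theta\, w_{n+1},\ w_{n+2},w_{n+3},\dots\bigr).
\end{multline*}

\begin{lemma}\label{lem:insert}
For $\lambda\in[1,\infty)$ the maps $J_\lambda:F^{\mathbb N}\times F\to F^{\mathbb N}$ are well-defined bijections. The points $J_\lambda(w,v)$ and $J_\lambda^{-1}(w')$ depend continuously on $(\lambda,w,v)$ and $(\lambda,w')$, respectively. The sequences $w$ and $J_\lambda(w,v)$ agree in the first $\lfloor\lambda\rfloor$ coordinates.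
\end{lemma}

\begin{proof}
For $\lambda=n+1$, the formula for $n$ gives $(w_1,\dots,w_{n+1},-(-1)^nv,w_{n+2},\dots)$, and the formula for $n+1$ gives $(w_1,\dots,w_{n+1},(-1)^{n+1}v,w_{n+2},\dots)$, which is the same. So $J_\lambda$ is well defined. It is continuous in $(\lambda,w,v)$, because this holds over each of the intervals $[n,n+1]$, which form a locally finite closed cover of $[1,\infty)$. For $\lambda\in[n,n+1]$ the inverse $w'\mapsto(w,v)$ is given by
\[
\begin{gathered}
w_i=w'_i\ (i\le n),\qquad (-1)^nv=\cos\theta\,w'_{n+1}-\sin\theta\,w'_{n+2},\\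
w_{n+1}=\sin\theta\,w'_{n+1}+\cos\theta\,w'_{n+2},\qquad w_i=w'_{i+1}\ (i\ge n+2),
\end{gathered}
\]
so it is continuous for the same reason. The last assertion is clear from the formula with $n=\lfloor\lambda\rfloor$.
\end{proof}

\subsection{Inflating the interval}

Let $M=F^{\mathbb N}$ with the metric $\rho(w,w')=\sum_i2^{-i}\min\{1,\|w_i-w'_i\|\}$. We write $B=B_F$, $S=S_F$ and fix a homeomorphism $\chi:S\to F$, by (F3). Points of $B\setminus\{0\}$ are $s\omega$ with $s\in(0,1]$, $\omega\in S$. Put
\[
c^{-1}(w,0)=(w,0),\qquad c^{-1}(w,s\omega)=\bigl(J_{\lambda(s)}(w,\chi(\omega)),\,s\bigr),\quad \lambda(s)=1+\log_2(1/s).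
\]
This defines a bijection $c^{-1}:M\times B\to M\times I$, which is a homeomorphism between the complements of $M\times\{0\}$ by Lemma~\ref{lem:insert}. With $n=\lfloor\lambda(s)\rfloor>\lambda(s)-1$, the points $w$ and $J_{\lambda(s)}(w,v)$ differ only in coordinates beyond the $n$-th, so their distance is at most $2^{-n}\le2^{1-\lambda(s)}=s$. Hence the inverse $c:M\times I\to M\times B$ satisfies
\begin{equation}\label{eq:inflate}
c(m,0)=(m,0);\qquad c(m,s)=(m',b)\ \Longrightarrow\ \|b\|=s\ \text{ and }\ \rho(m,m')\le s .
\end{equation}
By \eqref{eq:inflate}, $c$ and $c^{-1}$ are continuous at the points of $M\times\{0\}$ too. So $c$ is a homeomorphism. The closer $s$ is to $0$, the farther out in the sequence the direction of $b$ is stored, and the less $m$ moves.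

\subsection{Exchanging all intervals}

\begin{proposition}\label{prop:model}
For every infinite-dimensional Hilbert space $F$, the space $F\times\Box_{n\ge1}I$ is homeomorphic to the LF-space $\bigoplus_{n\in\omega}F$.
\end{proposition}

\begin{proof}
By (F1) we may replace the first factor by $M=F^{\mathbb N}$. By (F3) and homogeneity there is a homeomorphism $\kappa:B\to F\times B$ with $\kappa(0)=(0,0)$. Define $T:M\times I\to M\times F\times I$ by
\[
c(w,s)=(w_*,b),\qquad \kappa(b)=(y,b'),\qquad c^{-1}(w_*,b')=(w',u),\qquad T(w,s)=(w',y,u).
\]
It is a homeomorphism with $T(w,0)=(w,0,0)$, and by \eqref{eq:inflate}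
\begin{equation}\label{eq:T}
\rho(w,w')\le s+u,\qquad \|b\|=s,\qquad \|b'\|=u .
\end{equation}
Since $\kappa$ is a homeomorphism that does not involve $w$, the following holds uniformly in $w$: \emph{for every $\varepsilon>0$ there is $\delta>0$ such that $s<\delta$ implies $\|y\|<\varepsilon$ and $u<\varepsilon$, and such that $\|y\|<\delta$ and $u<\delta$ together imply $s<\varepsilon$.}

Let $K_0=\mathrm{id}_M$, and define homeomorphisms $K_n:M\times I^n\to M\times(F\times I)^n$ by
\[
K_n(w;x_1,\dots,x_n)=\bigl(K_{n-1}(w';x_1,\dots,x_{n-1});(y,u)\bigr),\quad\text{where }T(w,x_n)=(w',y,u).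
\]
As $T(w,0)=(w,0,0)$, these maps are compatible with the inclusions given by $x_n=0$ and $(y,u)=(0,0)$. So they define a bijection $K:M\times\Box_{n\ge1}I\to M\times\Box_{n\ge1}(F\times I)$.

Let $p=(\bar w;\bar x_1,\dots,\bar x_n,0,0,\dots)$, $n\ge0$, and let $z=(w;x_1,x_2,\dots)$ with $x_k=0$ for $k>N$, where $N>n$. Put $w^N=w$ and $T(w^k,x_k)=(w^{k-1},y_k,u_k)$ for $k=N,\dots,n+1$. Then
\begin{equation}\label{eq:K}
\begin{gathered}
K(z)=\bigl(K_n(w^n;x_1,\dots,x_n);(y_{n+1},u_{n+1}),\dots,(y_N,u_N),(0,0),\dots\bigr),\\
\rho(w,w^n)\le\sum_{k=n+1}^N(x_k+u_k).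
\end{gathered}
\end{equation}

\emph{Continuity of $K$ at $p$.} Let $V$ be an open neighborhood of $K_n(\bar w;\bar x_1,\dots,\bar x_n)$ and let $\eta_k>0$ for $k>n$. Choose $\delta>0$ such that $\rho(v,\bar w)<2\delta$ and $|x_i-\bar x_i|<\delta$ for $i\le n$ imply $K_n(v;x_1,\dots,x_n)\in V$, and $\delta_k>0$ such that $x_k<\delta_k$ implies $\|y_k\|,u_k<\eta_k$ and $x_k+u_k<2^{-k}\delta$. If $\rho(w,\bar w)<\delta$, $|x_i-\bar x_i|<\delta$ for $i\le n$ and $x_k<\delta_k$ for $k>n$, then $\rho(w^n,\bar w)<2\delta$ by \eqref{eq:K}, so $K(z)$ lies in the neighborhood of $K(p)$ given by $V$ and the $\eta_k$.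

\emph{Continuity of $K^{-1}$ at $K(p)$.} Let $\eta>0$ and $\eta_k>0$ for $k>n$. Choose an open neighborhood $V$ of $K_n(\bar w;\bar x_1,\dots,\bar x_n)$ such that $K_n(v;x_1,\dots,x_n)\in V$ implies $\rho(v,\bar w)<\eta/2$ and $|x_i-\bar x_i|<\eta$ for $i\le n$. Choose $\delta_k>0$ such that $\|y_k\|,u_k<\delta_k$ implies $x_k<\eta_k$ and $x_k+u_k<2^{-k-1}\eta$. If $K(z)$ lies in the neighborhood of $K(p)$ given by $V$ and the $\delta_k$, then $\rho(w,\bar w)<\eta$ by \eqref{eq:K}, $|x_i-\bar x_i|<\eta$ for $i\le n$, and $x_k<\eta_k$ for $k>n$.

So $K$ is a homeomorphism. Finally $M\cong F\cong F\times I$, and by homogeneity base points may be taken to be $0$; now use Lemma~\ref{lem:sum}.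
\end{proof}

\begin{remark}\label{rem:notlimit}
The estimates are essential, because \eqref{eq:limit} fails here: the topology of $F\times\Box_{n\ge1}I$ is strictly coarser than the direct limit topology of the sequence $F\times I^m$. Let $(e_k)_{k\ge1}$ be orthonormal in $F$, and let $A\subset F\times\Box_{n\ge1}I$ be the set of the points $p_{n,k}$ with $F$-coordinate $\frac1ne_k$, $n$-th coordinate $\frac1k$, and all other coordinates $0$ ($n,k\ge1$). For fixed $n$ the $F$-coordinates of the points $p_{n,k}$ have mutual distances $\sqrt2/n$. So $A\cap(F\times I^m)=\{p_{n,k}:n\le m\}$ is closed for every $m$. But $0\notin A$ is in the closure of $A$: given $r_n>0$, choose $n\ge1$ with $\frac1n<r_0$ and then $k$ with $\frac1k<r_n$.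
\end{remark}

\section{The general infinite-dimensional case}\label{sec:general}

\subsection{Set-up: arcs instead of intervals}

Let $P_n$ be homeomorphic to an open subset of $L_n$ for all $n$ (to $L_n$ in case (a)), and let some $L_N$ be infinite-dimensional. Then $L_n$ is infinite-dimensional for all $n\ge N$, since $P_N$ is homeomorphic to a closed subset of $P_n$ and is not locally compact. The base point of a block product is non-isolated as soon as the base point of one factor of the block is non-isolated. So by regrouping we may assume:
\begin{quote}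
\emph{all $L_n$ are infinite-dimensional, and $*_n$ is non-isolated for all $n\ge1$.}
\end{quote}
Fix compatible metrics $d_n$ on $X_n$, the max-metrics $\rho_n$ on $P_n$, and arcs $a_n:I\to X_n$ with $a_n(0)=*_n$ for $n\ge1$ (Lemma~\ref{lem:factors}).

Let $n\ge1$. The space $P_{n-1}$ contains an open set homeomorphic to $L_{n-1}$ (a ball; in case (a) take $P_{n-1}$ itself). Multiplying by $X_n$, we see that $X_n\times L_{n-1}$ is homeomorphic to an open subset of $P_n$, hence to an open subset $Q_n$ of $L_n$, with $Q_n=L_n$ in case (a). This is how the hypothesis on $P_n$ enters. The new factors will be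
\[
X'_0=X_0,\qquad X'_n=Q_n\times I_n\quad(n\ge1),\qquad I_n=I,
\]
with base points $*_0$ and $(q_n,0)$ for suitable $q_n\in Q_n$, and $P'_n=X'_0\times\dots\times X'_n$.

We saw in the introduction that we cannot always match $P_{n-1}\subset P_n$ with $P'_{n-1}\subset P'_n$. In the model case the last interval of $P_n$ was exchanged; it was important that its base point was an end. Now we find an interval in the \emph{next} factor: we filter $Y=\Box X_n$ by the sets
\[
E_n=\{y\in Y:\ y_{n+1}\in a_{n+1}(I),\ y_k=*_k\ \forall k>n+1\}\cong P_n\times I,
\]
where $(z,s)\in P_n\times I$ corresponds to $(z,a_{n+1}(s),*,*,\dots)$. Then $E_{n-1}$ lies in the face $P_n\times\{0\}$ of $E_n=P_n\times I$, so it does not separate $E_n$ locally, and the obstruction from the introduction disappears. In $E_n=P_{n-1}\times X_n\times I$ it is the set of points $(p,a_n(t),0)$. The step from $E_{n-1}$ to $E_n$ is therefore to be matched by a homeomorphism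
\[
h_n:P_{n-1}\times X_n\times I\to (P_{n-1}\times I)\times Q_n\times I,\qquad (p,a_n(t),0)\mapsto(p,t;q_n,0),
\]
with control near $(p,*_n,0)$, uniform in $p$. As in the model case, it is a composition of an inflation $P_{n-1}\times I\cong P_{n-1}\times B$, a homeomorphism $X_n\times B\cong Q_n\times I\times B$, and a deflation, where $B$ is the unit ball of $L_{n-1}$. We construct the first two in turn.

\subsection{Inflation over open subsets of a Hilbert space}

\begin{lemma}\label{lem:inflate}
Let $F$ be an infinite-dimensional Hilbert space, $M$ a space homeomorphic to an open subset of $F$, and $\rho$ a compatible metric on $M$. There is a homeomorphism $c:M\times I\to M\times B_F$ that satisfies \eqref{eq:inflate}, that is, $c(m,0)=(m,0)$, and $c(m,s)=(m',b)$ implies $\|b\|=s$ and $\rho(m,m')\le s$.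
\end{lemma}

By (F1) we may take $M$ to be an open subset of $F^{\mathbb N}$. Again we insert a vector in the sequence $m\in M$. But now the position $\lambda$ has to depend on $m$ as well as on $s$: it must be large enough that the altered sequence still lies in $M$ and is close to $m$ for the given metric $\rho$. To be able to undo the insertion, we must recover $\lambda$ from the altered sequence. So $\lambda(m,s)$ may depend only on those coordinates of $m$ that are not altered.

\begin{proof}
\emph{The position.} For $n\ge1$ let $W_n$ be the union of all sets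
\begin{equation}\label{eq:basic}
O\times\prod_{i>n}F\times A\subset M\times(0,1]\quad\text{with}\quad \operatorname{diam}_\rho\Bigl(O\times\prod_{i>n}F\Bigr)\le\inf A ,
\end{equation}
where $O\subset F^n$ and $A\subset(0,1]$ are nonempty and open. Whether $(m,s)\in W_n$ depends only on $(m_1,\dots,m_n,s)$, so $W_n$ is given by an open subset $W^0_n$ of $F^n\times(0,1]$. Clearly $W_n\subset W_{n+1}$. Also $\bigcup W_n=M\times(0,1]$: given $(m,s)$, take a basic neighborhood $O\times\prod_{i>n}F$ of $m$ in $M$ of diameter at most $s/2$ and $A=(s/2,1]$. Fix a product metric on $F^n\times(0,1]$, and let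
\[
f_n(m,s)=\min\bigl\{1,\operatorname{dist}\bigl((m_1,\dots,m_n,s),\,(F^n\times(0,1])\setminus W_n^0\bigr)\bigr\}
\]
($=1$ if the complement is empty), $g_0=0$ and $g_n=\max_{1\le i\le n}f_i$. The function $g_n$ is continuous, depends only on $(m_1,\dots,m_n,s)$, and for $n\ge1$ is positive exactly on $W_n$. Interpolate with a shift by one:
\[
\widehat g_t=(n+1-t)\,g_{n-1}+(t-n)\,g_n\qquad(t\in[n,n+1],\ n\ge1),
\]
so that $\widehat g_{n+1}=g_n$. At a fixed point $(m,s)$ the function $t\mapsto\widehat g_t$ is continuous, non-decreasing and eventually positive. So $t\,\widehat g_t$ is $0$ at $t=1$, strictly increasing where it is positive, and tends to infinity. Hence there is a unique $\lambda=\lambda(m,s)\in[1,\infty)$ with $\lambda\,\widehat g_\lambda=1$. The function $\lambda$ is continuous, since $\{\lambda<t\}=\{t\,\widehat g_t>1\}$ and $\{\lambda>t\}=\{t\,\widehat g_t<1\}$ are open for each $t\ge1$. Its main property is, for every $n\ge1$: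
\begin{equation}\label{eq:star}
\begin{minipage}{0.86\textwidth}
\emph{if $(m,s)\in M\times(0,1]$, $\lambda(m,s)<n+1$, and $m'\in F^{\mathbb N}$ has the same first $n$ coordinates as $m$, then $m'\in M$, $\lambda(m',s)=\lambda(m,s)$ and $\rho(m,m')\le s$.}
\end{minipage}
\end{equation}
Indeed, $\lambda(m,s)<n+1$ means $(n+1)\,\widehat g_{n+1}>1$ at $(m,s)$. As $\widehat g_{n+1}=g_n$, we get $g_n(m,s)>0$. So $(m,s)\in W_n$ lies in one of the sets \eqref{eq:basic}. This set also contains $(m',s)$, hence $m'\in M$ and $\rho(m,m')\le\inf A\le s$. The functions $g_1,\dots,g_n$ take the same values at $(m,s)$ and $(m',s)$, so the functions $t\,\widehat g_t$ at these points coincide for $t\le n+1$. Therefore the number $\lambda(m,s)<n+1$ solves the equation for both points.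

\emph{The insertion.} For $(m,s)\in M\times(0,1]$ and $v\in F$ put
\[
G(m,s,v)=\bigl(J_{\lambda(m,s)}(m,v),\,s\bigr).
\]
With $n=\lfloor\lambda(m,s)\rfloor$, the sequence $m'=J_{\lambda(m,s)}(m,v)$ agrees with $m$ in the first $n$ coordinates (Lemma~\ref{lem:insert}). By \eqref{eq:star}, $m'\in M$, $\lambda(m',s)=\lambda(m,s)$ and $\rho(m,m')\le s$. Conversely, for $(m',s)\in M\times(0,1]$ let $(m,v)=J^{-1}_{\lambda(m',s)}(m')$. Again $m$ agrees with $m'$ in the first $\lfloor\lambda(m',s)\rfloor$ coordinates, so $m\in M$ and $\lambda(m,s)=\lambda(m',s)$ by \eqref{eq:star}. Hence $(m',s)\mapsto(m,s,v)$ is the inverse of $G$, and $G:M\times(0,1]\times F\to M\times(0,1]$ is a homeomorphism by Lemma~\ref{lem:insert} and the continuity of $\lambda$.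

\emph{The inflation.} Let $\chi:S_F\to F$ be a homeomorphism (F3), and put $c^{-1}(m,0)=(m,0)$ and $c^{-1}(m,s\omega)=G(m,s,\chi(\omega))$ for $s\in(0,1]$, $\omega\in S_F$. As in Section~\ref{sec:model}, this is a bijection $M\times B_F\to M\times I$, a homeomorphism off $M\times\{0\}$, which satisfies \eqref{eq:inflate}; and \eqref{eq:inflate} gives continuity of $c$ and $c^{-1}$ at the points of $M\times\{0\}$.
\end{proof}

\subsection{Straightening an arc}

The homeomorphism $X_n\times B\cong Q_n\times I\times B$ must take the arc $a_n(I)\times\{0\}$ to $\{q_n\}\times I\times\{0\}$. After multiplication by $F$, any arc can be put in a standard position: we first lift it by means of a spare coordinate that records its parameter, and then use this coordinate as the time of an isotopy that contracts the arc to a point.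

\begin{lemma}\label{lem:arc}
Let $F$ be an infinite-dimensional Hilbert space, $e\in F$ a unit vector, $Z$ a space such that $Z\times F$ is homeomorphic to an open subset $Q$ of a Hilbert space $L$, and $\gamma:I\to Z$ an embedding. There are $q\in Q$ and a homeomorphism $Z\times F\to Q\times F$ that takes $(\gamma(t),0)$ to $(q,te)$ for all $t\in I$.
\end{lemma}

\begin{proof}
Let $\alpha:Z\times F\to Q$ be a homeomorphism. Using a linear isometry $F\cong F\oplus F$, we get a homeomorphism $Z\times F\cong(Z\times F)\times F\cong Q\times F$ that takes $(\gamma(t),0)$ to $(k(t),0)$, where $k(t)=\alpha(\gamma(t),0)$ is an embedding $I\to Q$. By Tietze's theorem there is a continuous $f:Q\to I$ with $f(k(t))=t$. The homeomorphism $(z,v)\mapsto(z,v+f(z)e)$ of $Q\times F$ takes $(k(t),0)$ to $(k(t),te)$. It remains to take $(k(t),te)$ to $(q,te)$ with a fixed $q$.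

\emph{Moving points in a ball.} Let $D\subset Q$ be an open ball with center $\zeta$ and radius $R$. For $x\in D$ let
\[
\sigma_x(z)=z+\max\{0,1-\|z-\zeta\|/R\}\,(x-\zeta),\qquad z\in L .
\]
The added term is Lipschitz in $z$ with constant $\|x-\zeta\|/R<1$, and this constant is bounded away from $1$ locally in $x$. So $\sigma_x(z')=z$ has a unique solution $z'$, the fixed point of a contraction that depends continuously on $(x,z)$ with locally uniform contraction constant. Hence $\sigma_x$ is a homeomorphism of $L$, and $\sigma_x(z)$ and $\sigma_x^{-1}(z)$ are continuous in $(x,z)$. Moreover $\sigma_x(\zeta)=x$ and $\sigma_x=\mathrm{id}$ off $D$, so $\sigma_x(Q)=Q$. Put $\theta_D(x,y)=\sigma_y\sigma_x^{-1}$ for $x,y\in D$; it takes $x$ to $y$, and $\theta_D(x,x)=\mathrm{id}$.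

\emph{Contracting the arc.} Choose $0=t_0<\dots<t_l=1$ and open balls $D_j\subset Q$ with $k([t_{j-1},t_j])\subset D_j$. Let $\varphi_0=\mathrm{id}_Q$ and
\[
\varphi_t=\varphi_{t_{j-1}}\circ\theta_{D_j}\bigl(k(t),k(t_{j-1})\bigr)\qquad\text{for }t\in[t_{j-1},t_j].
\]
Then $\varphi_t(z)$ and $\varphi_t^{-1}(z)$ are continuous in $(t,z)$, and $\varphi_t(k(t))=k(0)=:q$ by induction on $j$. With $\tau(v)=\min\{1,\max\{0,\langle v,e\rangle\}\}$, the map $(z,v)\mapsto(\varphi_{\tau(v)}(z),v)$ is a homeomorphism of $Q\times F$, with inverse $(z,v)\mapsto(\varphi^{-1}_{\tau(v)}(z),v)$. It takes $(k(t),te)$ to $(q,te)$.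
\end{proof}

\subsection{One step}

\begin{lemma}\label{lem:step}
For each $n\ge1$ there are $q_n\in Q_n$ and a homeomorphism
\[
h_n:P_{n-1}\times X_n\times I\to P_{n-1}\times I\times Q_n\times I,\qquad (p,x,s)\mapsto(p',t;y,u),
\]
such that
\begin{enumerate}
\item[\upshape(1)] $h_n(p,a_n(t),0)=(p,t;q_n,0)$ for all $p\in P_{n-1}$, $t\in I$;
\item[\upshape(2)] for every $\varepsilon>0$ there is $\delta>0$ such that $d_n(x,*_n)<\delta$ and $s<\delta$ imply $\rho_{n-1}(p,p')<\varepsilon$, $t<\varepsilon$, $\|y-q_n\|<\varepsilon$ and $u<\varepsilon$;
\item[\upshape(3)] for every $\varepsilon>0$ there is $\delta>0$ such that $\|y-q_n\|<\delta$ and $u<\delta$ imply $\rho_{n-1}(p,p')<\varepsilon$, $d_n(x,a_n(t))<\varepsilon$ and $s<\varepsilon$.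
\end{enumerate}
In {\upshape(2)} and {\upshape(3)}, $\delta$ does not depend on the remaining coordinates: $p$ in {\upshape(2)}, $p'$ and $t\in I$ in {\upshape(3)}.
\end{lemma}

\begin{proof}
Write $F=L_{n-1}$ and $B=B_F$, and let $c:P_{n-1}\times I\to P_{n-1}\times B$ be given by Lemma~\ref{lem:inflate} for the metric $\rho_{n-1}$.

\emph{A homeomorphism $g:X_n\times B\to Q_n\times I\times B$ with $g(a_n(t),0)=(q_n,t,0)$.} By (F3) and homogeneity there is a homeomorphism $B\to F$ fixing $0$, so it suffices to find $g$ with $F$ in place of $B$. Let $e\in F$ be a unit vector. Lemma~\ref{lem:arc} with $Z=X_n$, $Q=Q_n$, $\gamma=a_n$ gives a point $q_n$ and a homeomorphism $\beta:X_n\times F\to Q_n\times F$ with $\beta(a_n(t),0)=(q_n,te)$. Lemma~\ref{lem:arc} with $Z=I$, $\gamma=\mathrm{id}$ and $Q=L=F$, which is possible since $I\times F\cong F$ by (F2), followed by a translation, gives a homeomorphism $\beta':I\times F\to F\times F$ with $\beta'(t,0)=(0,te)$. Let $j:F\to F\oplus F$ be a surjective linear isometry with $j(e)=(0,e)$. Then $g=(\mathrm{id}\times\beta'^{-1})(\mathrm{id}\times j)\beta$ takes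
\[
(a_n(t),0)\mapsto(q_n,te)\mapsto(q_n,(0,te))\mapsto(q_n,t,0).
\]

\emph{The map $h_n$.} Let $h_n(p,x,s)=(p',t;y,u)$, where
\[
c(p,s)=(p_*,b),\qquad g(x,b)=(y,t,b'),\qquad c^{-1}(p_*,b')=(p',u).
\]
This is a composition of homeomorphisms, and (1) is clear. By \eqref{eq:inflate},
\[
\|b\|=s,\qquad \|b'\|=u,\qquad \rho_{n-1}(p,p')\le\rho_{n-1}(p,p_*)+\rho_{n-1}(p_*,p')\le s+u .
\]

(2) As $g$ is continuous at $(*_n,0)$ with value $(q_n,0,0)$, the numbers $\|y-q_n\|$, $t$ and $\|b'\|=u$ are small if $d_n(x,*_n)$ and $\|b\|=s$ are small; then $\rho_{n-1}(p,p')\le s+u$ is small. The map $g$ does not involve $p$, so this is uniform in $p$.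

(3) We have $(x,b)=g^{-1}(y,t,b')$ and $g^{-1}(q_n,t,0)=(a_n(t),0)$. As $g^{-1}$ is continuous and $\{q_n\}\times I\times\{0\}$ is compact, $d_n(x,a_n(t))$ and $\|b\|=s$ are small, uniformly in $t$, if $\|y-q_n\|$ and $\|b'\|=u$ are small; then so is $\rho_{n-1}(p,p')\le s+u$.
\end{proof}

\subsection{Gluing the steps}

\begin{theorem}\label{thm:glue}
In the situation of this section, $Y=\Box X_n$ is homeomorphic to $Y'=\Box X'_n$, where $X_0'=X_0$ and $X'_n=Q_n\times I_n$ has base point $(q_n,0)$, with $q_n$ as in Lemma~\ref{lem:step}, for $n\ge1$.
\end{theorem}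

\begin{proof}
\textbf{The bijection.} With $E_n\cong P_n\times I$ as above, we have $E_n\subset E_{n+1}$ and $Y=\bigcup E_n$. Similarly let
\[
E'_n=\{y'\in Y':\ y'_{n+1}\in\{q_{n+1}\}\times I_{n+1},\ y'_k\text{ is the base point }\forall k>n+1\}\cong P'_n\times I_{n+1},
\]
so that $E'_n\subset E'_{n+1}$ and $Y'=\bigcup E'_n$. Define homeomorphisms $H_n:P_n\times I\to P'_n\times I_{n+1}$ by $H_0=\mathrm{id}$ and
\[
H_n(p,x,s)=\bigl(H_{n-1}(p',t);\,y,u\bigr),\quad\text{where }h_n(p,x,s)=(p',t;y,u).
\]
Here $H_{n-1}(p',t)\in P'_{n-1}\times I_n$, $y\in Q_n$, $u\in I_{n+1}$, and $P'_{n-1}\times I_n\times Q_n=P'_n$ up to the order of the factors. In the coordinates $P_n\times I$ and $P_{n+1}\times I$ the inclusion $E_n\subset E_{n+1}$ is $(z,s)\mapsto(z,a_{n+1}(s),0)$, and Lemma~\ref{lem:step}(1) gives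
\[
H_{n+1}(z,a_{n+1}(s),0)=(H_n(z,s);\,q_{n+1},0),
\]
which is the image of $H_n(z,s)$ under $E'_n\subset E'_{n+1}$. So the maps $H_n:E_n\to E'_n$ are compatible, and $H=\bigcup H_n:Y\to Y'$ is a bijection.

\medskip
\textbf{Notation.} Let $p\in Y$. Fix $n\ge0$ with $p\in P_n$ and write $p=(\bar p,*,*,\dots)$, $\bar p\in P_n$. For $z\in Y$ take $N>n$ with $z\in P_N$. Then $z$ is the point $(w^N,s^N)$ of $E_N\cong P_N\times I$, where $w^N=(z_0,\dots,z_N)$ and $s^N=0$. Put
\[
h_k(w^k,s^k)=(w^{k-1},s^{k-1};\,y_k,u_k)\qquad(k=N,\dots,n+1),\qquad w^k\in P_k,\ s^k\in I .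
\]
Then the $(P'_n\times I_{n+1})$-part of $H(z)$ is $H_n(w^n,s^n)$. For $n<k\le N$ its $Q_k$-coordinate is $y_k$ and its $I_{k+1}$-coordinate is $u_k$. The remaining coordinates are those of the base points. In particular, $H(p)$ has $(P'_n\times I_{n+1})$-part $H_n(\bar p,0)$ and base coordinates otherwise.

Unlike in the model case, $h_k$ moves all coordinates of the point of $P_{k-1}$. The motion of the $i$-th coordinate caused by the steps $k>i$ has to remain within the bounds needed when step $i$ is reached. This determines the choice of the constants below.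

\medskip
\textbf{Continuity of $H$ at $p$.} A basic neighborhood of $H(p)$ is given by an open $V\ni H_n(\bar p,0)$ in $P'_n\times I_{n+1}$ and numbers $\eta_k>0$: the $(P'_n\times I_{n+1})$-part lies in $V$, the $Q_k$-coordinate is within $\eta_k$ of $q_k$ for $k\ge n+1$, and the $I_k$-coordinate is less than $\eta_k$ for $k\ge n+2$. Choose $\delta_n>0$ such that $\rho_n(w,\bar p)<2\delta_n$ and $s<2\delta_n$ imply $H_n(w,s)\in V$. Inductively, for $k\ge n+1$, let
\[
\varepsilon_k=\min\bigl\{\eta_k,\ \eta_{k+1},\ 2^{-k}\min_{n\le j<k}\delta_j\bigr\},
\]
and let $\delta_k>0$ be such that the conclusion of Lemma~\ref{lem:step}(2) for $h_k$ and $\varepsilon_k$ holds whenever $d_k(x,*_k)<2\delta_k$ and $s<2\delta_k$. Suppose that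
\[
\rho_n\bigl((z_0,\dots,z_n),\bar p\bigr)<\delta_n,\qquad d_k(z_k,*_k)<\delta_k\quad(k>n).
\]
This defines a neighborhood of $p$ in $Y$. We claim, by descending induction for $k=N,\dots,n$:
\[
s^k<2\delta_k,\qquad d_i(w^k_i,z_i)\le\sum_{j=k+1}^N\varepsilon_j\quad(i\le k).
\]
For $k=N$ this is clear. Let it hold for some $k>n$. Then $d_k(w^k_k,z_k)\le\sum_{j>k}2^{-j}\delta_k\le\delta_k$, so $d_k(w^k_k,*_k)<2\delta_k$. As also $s^k<2\delta_k$, Lemma~\ref{lem:step}(2) gives
\[
\begin{gathered}
\rho_{k-1}\bigl(w^{k-1},(w^k_0,\dots,w^k_{k-1})\bigr)<\varepsilon_k,\qquad s^{k-1}<\varepsilon_k\le\delta_{k-1},\\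
\|y_k-q_k\|<\varepsilon_k\le\eta_k,\qquad u_k<\varepsilon_k\le\eta_{k+1}.
\end{gathered}
\]
This proves the claim for $k-1$, together with the required bounds on $y_k$ and $u_k$. For $k=n$ we get $\rho_n(w^n,\bar p)<\delta_n+\sum_{j>n}2^{-j}\delta_n\le2\delta_n$ and $s^n<2\delta_n$, so $H_n(w^n,s^n)\in V$. Hence $H(z)$ lies in the given neighborhood. The constants did not depend on $N$.

\medskip
\textbf{Continuity of $H^{-1}$ at $H(p)$.} Let a neighborhood of $p$ be given by numbers $\eta_k>0$, $k\ge n$: it consists of all $z$ with $\rho_n((z_0,\dots,z_n),\bar p)<\eta_n$ and $d_k(z_k,*_k)<\eta_k$ for $k>n$. For $k\ge n$ choose $\zeta_k>0$ such that $s<\zeta_k$ implies $d_{k+1}(a_{k+1}(s),*_{k+1})<\eta_{k+1}/3$. For $k\ge n+1$ let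
\[
\varepsilon_k=\min\bigl\{\zeta_k,\ 2^{-k-2}\min_{n\le j\le k}\eta_j\bigr\},
\]
and choose $\delta_k$ by Lemma~\ref{lem:step}(3) for $h_k$ and $\varepsilon_k$. As $H_n$ is a homeomorphism, there is an open $V\ni H_n(\bar p,0)$ such that $H_n(w,s)\in V$ implies $\rho_n(w,\bar p)<\eta_n/2$ and $s<\zeta_n$. Let $y'\in Y'$ have $(P'_n\times I_{n+1})$-part in $V$ and, for all $k\ge n+1$, $Q_k$-coordinate within $\delta_k$ of $q_k$ and $I_{k+1}$-coordinate less than $\delta_k$. This describes a neighborhood of $H(p)$. Let $z=H^{-1}(y')$, with the notation above. Then $\rho_n(w^n,\bar p)<\eta_n/2$ and $s^n<\zeta_n$. By Lemma~\ref{lem:step}(3), for $k=n+1,\dots,N$,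
\[
\rho_{k-1}\bigl((w^k_0,\dots,w^k_{k-1}),w^{k-1}\bigr)<\varepsilon_k,\qquad d_k\bigl(w^k_k,a_k(s^{k-1})\bigr)<\varepsilon_k,\qquad s^k<\varepsilon_k\le\zeta_k .
\]
So $s^{k-1}<\zeta_{k-1}$ for all these $k$, and therefore $d_k(w^k_k,*_k)<\varepsilon_k+\eta_k/3$. Since $z_i=w^N_i$, we get for $n<k\le N$
\[
d_k(z_k,*_k)<\frac{\eta_k}3+\sum_{j\ge k}\varepsilon_j\le\frac{\eta_k}3+\sum_{j\ge k}2^{-j-2}\eta_k\le\frac{\eta_k}3+\frac{\eta_k}4<\eta_k ,
\]
where we used $k\ge1$, and
\[
\rho_n\bigl((z_0,\dots,z_n),\bar p\bigr)<\frac{\eta_n}2+\sum_{j>n}\varepsilon_j\le\frac{\eta_n}2+\frac{\eta_n}4<\eta_n .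
\]
For $k>N$ we have $z_k=*_k$. So $z$ lies in the given neighborhood, and $H$ is a homeomorphism.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:main}}

Since $L_n\times I\cong L_n$ by (F2), the space $X'_n=Q_n\times I$ is homeomorphic to an open subset $U_n$ of $L_n$ for $n\ge1$, and $X'_0=X_0=P_0$ to an open subset $U_0$ of $L_0$. By translations the base points become $0$. By Theorem~\ref{thm:glue} and Lemma~\ref{lem:sum},
\[
\Box X_n\cong\Box X'_n\cong\Box U_n=\Box L_n\cap\prod U_n ,
\]
which is open in the LF-space $\Box L_n=\bigoplus L_n$. This proves (b).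

In case (a), $X_0\cong L_0$ and $X'_n=L_n\times I\cong L_n$, and by homogeneity the base points may be taken to be $0$. So $\Box X_n\cong\Box L_n=\bigoplus L_n$, where the $L_n$ are those of the regrouped sequence, that is, $L_{n_k}$ in the original numbering. Together with Proposition~\ref{prop:isolated} and Theorem~\ref{thm:findim} this covers all cases. \qed

\section{Complements}\label{sec:compl}

We write $\ell_2(\kappa)$ for the Hilbert space of dimension $\kappa$.

\begin{corollary}\label{cor:type}
{\upshape(i)} In Theorem~\ref{thm:main}{\upshape(a)} and {\upshape(b)}, for $\Box X_n$ to be homeomorphic to an LF-space (an open subset of an LF-space) it suffices that the hypothesis on $P_n$ holds for infinitely many $n$.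

{\upshape(ii)} In Theorem~\ref{thm:main}{\upshape(a)}, the homeomorphism type of $\Box X_n$ is determined by the Hilbert spaces $L_n\cong P_n$ and by whether infinitely many $X_n$ are non-singletons. If infinitely many are non-singletons and $L_n\cong\ell_2(\kappa)$, $\kappa\ge\omega$, for all large $n$, then $\Box X_n\cong\ell_2(\kappa)\times\mathbb R^\infty$.
\end{corollary}

\begin{proof}
(i) Regroup into blocks that end at such $n$.

(ii) If only finitely many $X_n$ are non-singletons, the type is that of $L_n$ for large $n$. Now consider two sequences, each with infinitely many non-singletons, with homeomorphic products $P_n$ for every $n$. If all $L_n$ are finite-dimensional, both small box-products are homeomorphic to $\mathbb R^\infty$. Otherwise the two sequences can be regrouped by common blocks, each containing non-singletons of both sequences, such that all finite products are infinite-dimensional. By Section~\ref{sec:general} both small box-products are homeomorphic to the same $\Box_kL_{n_k}$.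

For the last claim, regroup so that all $P_n\cong\ell_2(\kappa)$, and compare with the sequence $\ell_2(\kappa),\mathbb R,\mathbb R,\dots$. Its finite products are also homeomorphic to $\ell_2(\kappa)$, and its small box-product is $\ell_2(\kappa)\times\mathbb R^\infty$.
\end{proof}

If the first factor is an infinite-dimensional Hilbert space and the other factors are metrizable of no larger density, there is a condition that is both necessary and sufficient.

\begin{theorem}\label{thm:char}
Let $\kappa\ge\omega$, $X_0=\ell_2(\kappa)$, and let $X_n$, $n\ge1$, be pointed metrizable spaces of density $\le\kappa$. Then $\Box X_n$ is homeomorphic to an LF-space (to an open subset of an LF-space) if and only if every $X_n$ is a completely metrizable AR (ANR). In the LF-space case, $\Box X_n\cong\ell_2(\kappa)$ or $\Box X_n\cong\ell_2(\kappa)\times\mathbb R^\infty$, according as finitely or infinitely many of the $X_n$, $n\ge1$, are non-singletons.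
\end{theorem}

\begin{proof}
\emph{``If''.} The space $X_1\times\dots\times X_n$ is a completely metrizable AR (ANR) of density $\le\kappa$. By Toru\'nczyk \cite{To81} its product with $\ell_2(\kappa)$, that is, $P_n$, is homeomorphic to $\ell_2(\kappa)$ (is an $\ell_2(\kappa)$-manifold, of density $\kappa$). In the ANR case each component of $P_n$ is open, and it is homeomorphic to an open subset of $\ell_2(\kappa)$ by Henderson--Schori \cite{HS}. There are at most $\kappa$ components, and $\ell_2(\kappa)$ contains $\kappa$ disjoint open balls, each homeomorphic to $\ell_2(\kappa)$. So $P_n$ is homeomorphic to an open subset of $\ell_2(\kappa)$. Now apply Theorem~\ref{thm:main}.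

\emph{``Only if''.} Let $\Box X_i\cong U$, where $U$ is an LF-space $E=\text{lc-}\lim E_i$ (an open subset of it). Fixing all coordinates but the $n$-th at the base points, we see that $X_n$ is homeomorphic to a closed retract $Z$ of $U$. By Dugundji's theorem, continuous maps to the locally convex space $E$ from closed subsets of metrizable spaces extend to the whole spaces. Hence continuous maps to an open $U\subset E$ extend to neighborhoods. The retract $Z$ inherits the respective property, so the metrizable space $X_n$ is an AR (ANR).

It remains to show that $Z$ is completely metrizable. Each $E_i$ is closed in $E_{i+1}$, by completeness, and we use the theorem of Dieudonn\'e--Schwartz: $E_i$ is a topological subspace of $E$, and every bounded subset of $E$ lies in some $E_i$. We claim that every $p\in Z$ has a neighborhood in $Z$ contained in some $E_i$. Otherwise, as $Z$ is metrizable, there are $z_i\to p$ in $Z$ with $z_i\notin E_i$. A convergent sequence is bounded in $E$, so it lies in some $E_{i_0}$, hence in $E_i$ for all $i\ge i_0$, a contradiction. So $p$ has a neighborhood $Z\cap W\subset E_i$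 in $Z$ with $W$ open in $U$. It is closed in $W\cap E_i$, an open subset of the Fr\'echet space $E_i$. Hence $Z\cap W$ is completely metrizable. A metrizable space that is locally completely metrizable is completely metrizable.

\emph{The last assertion.} In the LF-space case every $X_n$ is a completely metrizable AR by the ``only if'' part, so $P_n\cong\ell_2(\kappa)$ for all $n$, as shown in the ``if'' part. Now use Theorem~\ref{thm:main}(a) if only finitely many $X_n$ are non-singletons, and Corollary~\ref{cor:type}(ii) otherwise.
\end{proof}

\begin{thebibliography}{9}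

\bibitem{Be} Bessaga, Bull. Acad. Polon. Sci. 14 (1966).

\bibitem{HS} Henderson, Schori, Bull. AMS 76 (1970).

\bibitem{Kl} Klee, Trans. AMS 74 (1953).

\bibitem{LF} \emph{A topological characterization of LF-spaces},\\
\texttt{https://repovs.splet.arnes.si/files/2022/09/}\\
\texttt{1-s2.0-S0166864112000703-main.pdf}.

\bibitem{To74} Toru\'nczyk, \emph{Absolute retracts as factors of normed linear spaces}, Fund. Math. 86 (1974).

\bibitem{To81} Toru\'nczyk, \emph{Characterizing Hilbert space topology}, Fund. Math. 111 (1981).

\end{thebibliography}

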